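# Lipschitz maps into Hilbert space and Hilbert–Schmidt free spaces

All vector spaces are real. A superspace of a Banach space $Z$ is a Banach space $W$ that contains $Z$ isometrically as a closed linear subspace. $\mathrm{Lip}(f)$ is the Lipschitz constant of $f$.

## 1. A triangle whose center lies outside the plane

Let $a_1,a_2,a_3$ be the vertices of an equilateral triangle of side $2$ in the Euclidean plane $\ell_2^2$. Embed the plane into $W=\ell_\infty(\Gamma)$, where $\Gamma$ is the unit circle, by $x\mapsto(\langle x,\gamma\rangle)_{\gamma\in\Gamma}$. This is a linear isometry. In $W$ there is a new point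
$$w(\gamma)=\tfrac12\Big(\max_i\langle a_i,\gamma\rangle+\min_i\langle a_i,\gamma\rangle\Big).$$
For each $\gamma$ the three numbers $\langle a_i,\gamma\rangle$ lie in an interval of length at most $2$, because $\langle a_i-a_j,\gamma\rangle\le 2$, and $w(\gamma)$ is the midpoint of the shortest such interval. So $\|w-a_i\|\le1$ for $i=1,2,3$.

Take for $f$ the identity map of the plane, with the target plane regarded as part of $\ell_2$, and let $F:W\to\ell_2$ be a Lipschitz extension of $f$. Where can $F$ send $w$? With $c$ the centroid of the triangle, for every $p\in\ell_2$,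
$$\sum_{i=1}^3\|p-a_i\|^2=3\|p-c\|^2+\sum_{i=1}^3\|c-a_i\|^2\ \ge\ 3\cdot\tfrac43=4 .$$
So $\|F(w)-a_i\|\ge 2/\sqrt3$ for some $i$, while $\|w-a_i\|\le1$. Hence $\mathrm{Lip}(F)\ge 2/\sqrt3>1=\mathrm{Lip}(f)$: extending from the Euclidean plane costs something.

Now replace the plane by $Z=\ell_\infty$. For real-valued functions there is McShane's theorem: an $L$-Lipschitz $g:S\to\mathbb R$ on a subset $S$ of a metric space $M$ extends to the $L$-Lipschitz function $w\mapsto\inf_{s\in S}\big(g(s)+L\,d(w,s)\big)$ on $M$. Let $W\supset\ell_\infty$. Each coordinate $z\mapsto z_k$ is $1$-Lipschitz on $\ell_\infty$, so it has a $1$-Lipschitz extension $r_k:W\to\mathbb R$ with $r_k(0)=0$. Since $|r_k(w)|\le\|w\|$, the sequence $r(w)=(r_k(w))_k$ is in $\ell_\infty$, and $r:W\to\ell_\infty$ is a $1$-Lipschitz retraction. For any Lipschitz $f:\ell_\infty\to\ell_2$ the map $F=f\circ r$ extends $f$ with $\mathrm{Lip}(F)\le\mathrm{Lip}(f)$. Here extension costs nothing. The same argument works for $\ell_\infty^d$ and $\ell_\infty(\Gamma)$.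

**Definition ($\ell_2$-Lipschitz extension property).** A Banach space $Z\neq0$ has this property if there is $C<\infty$ such that for every superspace $W$ and every Lipschitz $f:Z\to\ell_2$ there is a Lipschitz $F:W\to\ell_2$ with $F|_Z=f$ and $\mathrm{Lip}(F)\le C\,\mathrm{Lip}(f)$.

So $\ell_\infty$ and all $\ell_\infty^d$ have it with $C=1$, and the triangle shows that $\ell_2^2$ does not have it with $C<2/\sqrt3$. Two more cases can be done by hand.

*Finite-dimensional spaces.* Let $\dim Z=d$ and let $V:Z\to\ell_\infty^d$ be a linear isomorphism. Extending the $d$ coordinates of $V$ by McShane's theorem gives $\tilde V:W\to\ell_\infty^d$ with $\mathrm{Lip}(\tilde V)\le\|V\|$. Then $F=f\circ V^{-1}\circ\tilde V$ extends $f$, and $\mathrm{Lip}(F)\le\|V\|\|V^{-1}\|\mathrm{Lip}(f)$. So every finite-dimensional $Z$ has the property.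

*The space $c_0$.* For $x\in\ell_\infty$ put $d(x)=\limsup|x_k|$ and $\rho(x)_k=\mathrm{sgn}(x_k)\max(0,|x_k|-d(x))$. Then $\rho(x)\in c_0$, and $\rho(x)=x$ if $x\in c_0$. The function $(s,t)\mapsto\mathrm{sgn}(s)\max(0,|s|-t)$, $t\ge0$, is $1$-Lipschitz in $s$ and in $t$ separately, and $d$ is $1$-Lipschitz, so $\rho$ is $2$-Lipschitz. For $W\supset c_0$ extend the coordinates of $c_0$ to a $1$-Lipschitz map $W\to\ell_\infty$ as above and compose with $\rho$. This is a $2$-Lipschitz retraction of $W$ onto $c_0$, so $c_0$ has the property with $C=2$.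

Which spaces have the extension property? For *linear* maps into $\ell_2$ there is an answer, and it suggests what the Lipschitz answer might be.

## 2. Free spaces, Hilbert–Schmidt spaces, and a conjecture

**Definition (Hilbert–Schmidt space).** A Banach space $X$ is a Hilbert–Schmidt space (HS) if $BA$ is a Hilbert–Schmidt operator whenever $A:H\to X$ and $B:X\to K$ are bounded linear and $H,K$ are Hilbert spaces. We measure this by
$$h(X)=\sup\{\|BA\|_{HS}:\ A:H\to X,\ B:X\to K,\ \|A\|,\|B\|\le1\}\in[0,\infty].$$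

For example, $h(\ell_2^n)=\sqrt n$: take $A=B=I$ for the lower bound; and $BA$ has rank at most $n$ and norm at most $1$, so $\|BA\|_{HS}\le\sqrt n$. The space $\ell_2$ is not HS. The spaces $L_1(\mu)$ and $\ell_\infty$ are HS, by Grothendieck's theorem, which we recall below.

**Linear theorem (known).** For a Banach space $Z$ the following are equivalent: (i) every bounded linear map $Z\to\ell_2$ extends to a bounded linear map on any superspace of $Z$; (ii) $Z$ is a Hilbert–Schmidt space.

To pass from linear to Lipschitz maps one replaces $Z$ by a larger space on which Lipschitz maps become linear.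

**Definition (Lipschitz free space).** For a metric space $M$ with base point $0$, $\mathrm{Lip}_0(M)$ is the Banach space of Lipschitz $f:M\to\mathbb R$ with $f(0)=0$, normed by $\mathrm{Lip}(f)$. The free space $\mathfrak J(M)$ is the closed linear span in $\mathrm{Lip}_0(M)^*$ of the evaluations $\delta_x(f)=f(x)$, $x\in M$.

The map $x\mapsto\delta_x$ is isometric: clearly $\|\delta_x-\delta_y\|\le d(x,y)$, and the function $z\mapsto d(z,y)-d(0,y)$ gives equality. We shall use three facts.

**(F1)** *Linearization.* Let $K$ be a Hilbert space and $f:M\to K$ Lipschitz with $f(0)=0$. Testing against unit vectors $k\in K$,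
$$\Big\|\sum a_if(x_i)\Big\|=\sup_{\|k\|\le1}\Big|\sum a_i\langle f(x_i),k\rangle\Big|\le\mathrm{Lip}(f)\Big\|\sum a_i\delta_{x_i}\Big\| .$$
So there is a unique bounded linear $\hat f:\mathfrak J(M)\to K$ with $\hat f(\delta_x)=f(x)$, and $\|\hat f\|\le\mathrm{Lip}(f)$. Conversely, if $u$ is bounded linear on $\mathfrak J(M)$ then $x\mapsto u(\delta_x)$ is $\|u\|$-Lipschitz. Hence $\|\hat f\|=\mathrm{Lip}(f)$, and for $K=\mathbb R$ we get $\mathfrak J(M)^*=\mathrm{Lip}_0(M)$. The same holds for any Banach space in place of $K$ (test against its dual).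

**(F2)** *Subsets.* If $0\in Z\subset M$, then $\mathfrak J(Z)\subset\mathfrak J(M)$ isometrically, since by McShane the unit ball of $\mathrm{Lip}_0(Z)$ consists of the restrictions of the unit ball of $\mathrm{Lip}_0(M)$.

**(F3)** *Translations.* For $p$ in a Banach space $Z$, $T_p\delta_x=\delta_{x+p}-\delta_p$ defines a linear isometry of $\mathfrak J(Z)$ into itself. Indeed $\varphi(T_p\mu)=\varphi^p(\mu)$ with $\varphi^p(x)=\varphi(x+p)-\varphi(p)$, and $\varphi\mapsto\varphi^p$ maps the unit ball of $\mathrm{Lip}_0(Z)$ onto itself.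

*Example: $\mathfrak J(\mathbb R)=L_1(\mathbb R)$.* Send $\delta_x$ to $\mathbf 1_{[0,x]}$ for $x\ge0$ and to $-\mathbf 1_{[x,0]}$ for $x<0$. The functions $\varphi$ in the unit ball of $\mathrm{Lip}_0(\mathbb R)$ are exactly the primitives, vanishing at $0$, of the functions $g$ with $\|g\|_\infty\le1$. If $s$ is the step function assigned to $\sum a_i\delta_{x_i}$, then $\sum a_i\varphi(x_i)=\int gs$, and the supremum over $g$ is $\|s\|_1$. Step functions are dense in $L_1$. For instance $\delta_2-2\delta_1$ corresponds to $-\mathbf 1_{[0,1]}+\mathbf 1_{[1,2]}$ and has norm $2$.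

**Conjecture.** $\mathfrak J(Z)$ is a Hilbert–Schmidt space if (and only if) $Z$ has the $\ell_2$-Lipschitz extension property.

One direction is true and the other is false. Say that $X$ contains the $\ell_\infty^n$ uniformly if for some $\lambda<\infty$ and every $n$ there is a linear $j:\ell_\infty^n\to X$ with $\lambda^{-1}\|y\|\le\|jy\|\le\|y\|$. A space has finite cotype if for some $q<\infty$ and some constant $c$, $\big(\sum\|x_i\|^q\big)^{1/q}\le c\,\mathbb E\|\sum\epsilon_ix_i\|$ for all finite families and independent uniform signs $\epsilon_i$.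

**Theorem A.** If $\mathfrak J(Z)$ is a Hilbert–Schmidt space, then $Z$ has the $\ell_2$-Lipschitz extension property with $C=h(\mathfrak J(Z))<\infty$ (even into arbitrary metric spaces containing $Z$).

**Theorem B.** $Z=\ell_\infty$ has the $\ell_2$-Lipschitz extension property with $C=1$, but $\mathfrak J(\ell_\infty)$ is not a Hilbert–Schmidt space. Quantitatively, $\ell_\infty^d$ has the property with $C=1$, while $h(\mathfrak J(\ell_\infty^d))\ge\frac16\sqrt{d/\log(2d)}$ for $d\ge2$.

**Theorem C.** Let $Z\ne0$ be a Banach space.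

1. If $\mathfrak J(Z)$ is Hilbert–Schmidt, it does not contain the $\ell_\infty^n$ uniformly; hence it has finite cotype.
2. If $\dim Z=\infty$, then $\mathfrak J(Z)$ is never a Hilbert–Schmidt space. So the "if" direction of the conjecture fails for every infinite-dimensional $Z$ with the extension property.
3. Every finite-dimensional $Z$ has the extension property, and $\mathfrak J(\mathbb R)$ is Hilbert–Schmidt.
4. The extension property of $Z$ implies that $Z$ itself is Hilbert–Schmidt.

Together: $\mathfrak J(Z)$ HS $\Rightarrow\dim Z<\infty\Rightarrow$ extension property $\Rightarrow Z$ HS. The extension statements about $\ell_\infty$, $\ell_\infty^d$ and finite-dimensional $Z$ were proved in Section 1.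

We finish with two lemmas on $h$. The first says that the qualitative definition hides a uniform constant.

**Lemma 1.** $X$ is Hilbert–Schmidt if and only if $h(X)<\infty$.

*Proof.* If $h(X)<\infty$, scaling shows that every $BA$ is Hilbert–Schmidt. Conversely, let $X$ be HS and suppose $h(X)=\infty$. For $k\ge1$ choose $A_k:H_k\to X$ and $B_k:X\to K_k$ of norm at most $1$ with $\|B_kA_k\|_{HS}\ge8^k$. Put
$$A\big((v_k)_k\big)=\sum_k2^{-k}A_kv_k\ \text{ on }\Big(\bigoplus H_k\Big)_2,\qquad Bx=(2^{-k}B_kx)_k\in\Big(\bigoplus K_k\Big)_2 .$$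
Both are bounded, by Cauchy–Schwarz and by $\sum4^{-k}<\infty$. The $(k,k)$ block of $BA$ is $4^{-k}B_kA_k$, of Hilbert–Schmidt norm at least $2^k$. So $BA$ is not Hilbert–Schmidt, a contradiction. $\square$

Recall that $u:X\to K$ is 2-summing if there is a constant $c$ with $\sum\|ux_i\|^2\le c^2\sup_{\|\varphi\|\le1}\sum|\varphi(x_i)|^2$ for all finite families in $X$; the least such $c$ is $\pi_2(u)$.

**Lemma 2.** For bounded linear $u:X\to K$ with $K$ Hilbert, $\pi_2(u)=\sup\{\|uA\|_{HS}: n\ge 1,\ A:\ell_2^n\to X,\ \|A\|\le1\}$. Consequently $h(X)=\sup\{\pi_2(B):\|B\|\le1\}$, the supremum being over operators $B$ from $X$ to Hilbert spaces.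

*Proof.* Families $x_1,\dots,x_n$ in $X$ correspond to operators $A:\ell_2^n\to X$, $Ae_i=x_i$, and
$$\|A\|^2=\|A^*\|^2=\sup_{\|\varphi\|\le1}\sum|\varphi(x_i)|^2,\qquad\sum\|ux_i\|^2=\|uA\|_{HS}^2 .$$
This is the first claim. For the second, the Hilbert–Schmidt norm of $BA$, $A:H\to X$, is the supremum of $(\sum\|BAe_i\|^2)^{1/2}$ over finite orthonormal families in $H$. So the supremum defining $h(X)$ may be restricted to $H=\ell_2^n$. $\square$

**Grothendieck's theorem.** Every bounded linear operator $B$ from an $L_1$ space to a Hilbert space is 1-summing, hence 2-summing; every bounded linear operator $B$ from $\ell_\infty$ or $\ell_\infty^n$ to a Hilbert space is 2-summing. In all cases $\pi_2(B)\le\kappa\|B\|$ with a universal constant $\kappa$.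

By Lemma 2, $h\le\kappa$ for all $L_1$ spaces, for $\ell_\infty$ and for $\ell_\infty^n$. In particular $\mathfrak J(\mathbb R)=L_1(\mathbb R)$ is HS. With Section 1 this proves Theorem C(3). It also shows that for $Z=\mathbb R$ both sides of the conjecture hold.

## 3. A Hilbert–Schmidt free space forces extension

We prove Theorem A. The scheme: linearize, extend linearly to $\mathfrak J(W)$, restrict to the points $\delta_w$. What makes the linear extension possible is 2-summability.

**$\Pi_2$-extension theorem** (Diestel–Jarchow–Tonge, *Absolutely Summing Operators*, Thm 4.15). If $X\subset\tilde X$ isometrically and $u:X\to K$ is 2-summing, then $u$ extends to a 2-summing $\tilde u:\tilde X\to K$ with $\pi_2(\tilde u)=\pi_2(u)$.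

For Hilbert $K$ here is the reason, from Pietsch's theorem. The latter gives a probability measure $\mu$ on the weak$^*$ compact ball $B_{X^*}$ with $\|ux\|^2\le\pi_2(u)^2\int|x^*(x)|^2d\mu(x^*)$. The restriction map $B_{\tilde X^*}\to B_{X^*}$ is continuous, and onto by Hahn–Banach, so $C(B_{X^*})$ sits isometrically in $C(B_{\tilde X^*})$. A Hahn–Banach extension of $\mu$ has norm $1$ and value $1$ at the constant function $1$, so it is a probability measure $\nu$. Assign to $x\in\tilde X$ the function $\tilde x^*\mapsto\tilde x^*(x)$ in $L_2(\nu)$. For $x\in X$ its $L_2(\nu)$ norm equals $(\int|x^*(x)|^2d\mu)^{1/2}$, so $u$ factors through the closure of $X$ in $L_2(\nu)$ by an operator $v$ of norm at most $\pi_2(u)$. Let $\tilde u$ be the map $\tilde X\to L_2(\nu)$ followed by the orthogonal projection onto that closure and then by $v$. Then $\|\tilde ux\|^2\le\pi_2(u)^2\int|\tilde x^*(x)|^2d\nu$, so $\pi_2(\tilde u)\le\pi_2(u)$; the reverse inequality is clear.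

*Proof of Theorem A.* Let $h=h(\mathfrak J(Z))$, finite by Lemma 1, let $f:Z\to\ell_2$ be Lipschitz, and let $W$ be a metric space containing $Z$ isometrically, with the same base point $0$. Subtracting a constant, assume $f(0)=0$. By (F1) and Lemma 2, $\hat f:\mathfrak J(Z)\to\ell_2$ is 2-summing with
$$\pi_2(\hat f)\le h\,\|\hat f\|=h\,\mathrm{Lip}(f).$$
By (F2), $\mathfrak J(Z)\subset\mathfrak J(W)$ isometrically, so $\hat f$ extends to $u:\mathfrak J(W)\to\ell_2$ with $\|u\|\le\pi_2(u)=\pi_2(\hat f)\le h\,\mathrm{Lip}(f)$. Put $F(w)=u(\delta_w)$. Then $F(z)=\hat f(\delta_z)=f(z)$ for $z\in Z$, and $\mathrm{Lip}(F)\le\|u\|\le h\,\mathrm{Lip}(f)$ by (F1). Only the metric of $W$ was used. $\blacksquare$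

## 4. Invariant means: the linear part of a Lipschitz function

To decide the converse we need to know what $\mathfrak J(Z)$ contains. The main tool is averaging over translations. Every abelian group $G$ carries an invariant mean: a positive linear functional $m=m_{z\in G}$ on the bounded real functions on $G$ with $m(1)=1$ that is invariant under translations.

Let $G$ be a linear subspace of $Z$. For $\varphi\in\mathrm{Lip}_0(Z)$ put
$$(A_G\varphi)(x)=m_{z\in G}\big[\varphi(x+z)-\varphi(z)\big],\qquad x\in Z .$$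
The function in brackets is bounded by $\mathrm{Lip}(\varphi)\|x\|$, so this is defined. It is linear in $\varphi$ and vanishes at $x=0$. Since $A_G\varphi(x)-A_G\varphi(y)=m[\varphi(x+z)-\varphi(y+z)]$, also $\mathrm{Lip}(A_G\varphi)\le\mathrm{Lip}(\varphi)$. For $x\in Z$ and $z'\in G$, inserting $\varphi(z'+z)$ and using invariance,
$$(A_G\varphi)(x+z')=m\big[\varphi(x+z'+z)-\varphi(z'+z)\big]+m\big[\varphi(z'+z)-\varphi(z)\big]=(A_G\varphi)(x)+(A_G\varphi)(z').\tag{1}$$
In particular $A_G\varphi|_G$ is additive and continuous, so it is a linear functional on $G$ of norm at most $\mathrm{Lip}(\varphi)$.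

*Examples.* Take $G=Z$. If $\varphi$ is linear, then $A_Z\varphi=\varphi$. If $\varphi$ is bounded, then $A_Z\varphi(x)=m[\varphi(x+z)]-m[\varphi(z)]=0$. So $A_Z$ keeps linear functions and kills bounded ones.

Averages of this kind live in $\mathrm{Lip}_0(Z)^*=\mathfrak J(Z)^{**}$. To come down to $\mathfrak J(Z)$ we use the following.

**Principle of local reflexivity** (PLR; Lindenstrauss–Rosenthal, Johnson–Rosenthal–Zippin). If $E\subset X^{**}$ and $G\subset X^*$ are finite-dimensional and $\varepsilon>0$, there is a linear $u:E\to X$ with $(1-\varepsilon)\|e\|\le\|ue\|\le(1+\varepsilon)\|e\|$ and $x^*(ue)=e(x^*)$ for $e\in E$, $x^*\in G$.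

**Lemma 3.** If $A:\ell_2^n\to X^{**}$ and $B:X\to\ell_2^n$ are bounded linear and $h(X)<\infty$, then $\|B^{**}A\|_{HS}\le h(X)\|A\|\|B\|$.

*Proof.* Let $b_1,\dots,b_n\in X^*$ be the coordinate functionals of $B$. Apply PLR with $E=A(\ell_2^n)$ and $G=\mathrm{span}\{b_i\}$, and let $A'=uA:\ell_2^n\to X$. The $i$-th coordinate of $BA'y$ is $b_i(uAy)=(Ay)(b_i)$, which is the $i$-th coordinate of $B^{**}Ay$. So $BA'=B^{**}A$, and $\|A'\|\le(1+\varepsilon)\|A\|$. Hence $\|B^{**}A\|_{HS}\le h(X)(1+\varepsilon)\|A\|\|B\|$; let $\varepsilon\to0$. $\square$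

**Lemma 4.** $D_y(\varphi)=(A_Z\varphi)(y)$ defines a linear isometric embedding $D:Z\to\mathrm{Lip}_0(Z)^*=\mathfrak J(Z)^{**}$ with $D_y(x^*)=x^*(y)$ for $x^*\in Z^*\subset\mathrm{Lip}_0(Z)$. Hence every finite-dimensional subspace of $Z$ is $(1+\varepsilon)$-isomorphic to a subspace of $\mathfrak J(Z)$, for each $\varepsilon>0$.

*Proof.* By (1) with $G=Z$, $A_Z\varphi$ is a linear functional on $Z$ of norm at most $\mathrm{Lip}(\varphi)$. So $D_y$ is linear in $y$, and $\|D_y\|\le\|y\|$. For $x^*\in Z^*$ we have $A_Zx^*=x^*$, which is the formula; taking the supremum over $\|x^*\|\le1$ gives $\|D_y\|\ge\|y\|$. The last claim is PLR applied to $D(E)$, $E\subset Z$ finite-dimensional. $\square$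

The same averaging, for $\ell_2$-valued maps, proves Theorem C(4).

*Proof of Theorem C(4).* Let $Z$ have the extension property, let $u:Z\to\ell_2$ be bounded linear, $W\supset Z$, and let $F:W\to\ell_2$ be a Lipschitz extension of $u$. If $\Phi$ is a bounded $\ell_2$-valued function, let $m[\Phi]$ be the vector with $\langle m[\Phi],k\rangle=m[\langle\Phi,k\rangle]$ for all $k\in\ell_2$; it exists by Riesz, and $\|m[\Phi]\|\le\sup\|\Phi\|$. Take invariant means $m$ on $Z$ and $m'$ on $W$ and put
$$G(w)=m_{z\in Z}[F(w+z)-F(z)],\qquad S(w)=m'_{v\in W}[G(w+v)-G(v)] .$$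
As before, $\mathrm{Lip}(S)\le\mathrm{Lip}(G)\le\mathrm{Lip}(F)$. The computation (1) gives $G(w+z')=G(w)+G(z')$ for $z'\in Z$, and $G(z')=m[u(z'+z)-u(z)]=u(z')$. Hence for $z'\in Z$ the bracket defining $S(z')$ is $G(z'+v)-G(v)=u(z')$ for every $v$, so $S|_Z=u$. By (1) for the group $W$, $S$ is additive; being Lipschitz, it is bounded and linear. So every bounded linear $u:Z\to\ell_2$ extends linearly to every superspace, and $Z$ is HS by the linear theorem. $\blacksquare$

## 5. Why neither linear maps nor one copy of $\ell_\infty^n$ is enough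

We look for a $Z$ with the extension property whose free space is not HS, say $Z=\ell_\infty$. By Lemma 1 we need operators $\ell_2^n\xrightarrow{A}\mathfrak J(Z)\xrightarrow{B}\ell_2^n$ of bounded norm with $\|BA\|_{HS}$ large.

The first thing to try uses the copy $D(Z)$ of $Z$ and linear maps. Given linear $A_0:\ell_2^n\to Z$ and $B_0:Z\to\ell_2^n$, let $A=DA_0$ and $B=\widehat{B_0}$. By Lemma 4, $B^{**}A=B_0A_0$, and Lemma 3 gives $\|B_0A_0\|_{HS}\le h(\mathfrak J(Z))\|A_0\|\|B_0\|$. So if $Z$ is not HS, then $\mathfrak J(Z)$ is not HS. But this can never produce a counterexample: by Theorem C(4), every $Z$ with the extension property is HS, and for $Z=\ell_\infty$ Grothendieck's theorem bounds $\|B_0A_0\|_{HS}$ by $\kappa\|A_0\|\|B_0\|$.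

So $B$ must come from a genuinely nonlinear $f$. Suppose we still let $A$ take values in one copy of $\ell_\infty^n$, which $\mathfrak J(\ell_\infty)$ contains by Lemma 4. Let $j:\ell_\infty^n\to\mathfrak J(Z)$ satisfy $\lambda^{-1}\|y\|\le\|jy\|\le\|y\|$, and let $A$ have range in $j(\ell_\infty^n)$. For every $B$ on $\mathfrak J(Z)$,
$$\|BA\|_{HS}=\|(Bj)(j^{-1}A)\|_{HS}\le\kappa\,\|Bj\|\,\|j^{-1}A\|\le\kappa\lambda\|A\|\|B\|,$$
again by Grothendieck. However clever $f$ is, one copy of $\ell_\infty^n$ is itself a Hilbert–Schmidt space with a bound independent of $n$.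

## 6. Rotated copies of $\ell_\infty^n$ in an $\ell_1$-sum

Look at one concrete factorization. Let $O$ be an orthogonal $n\times n$ matrix. As an operator $\ell_2^n\to\ell_\infty^n$ it has norm $1$, the largest $\ell_2$-norm of a row. The operator $n^{-1/2}O^{-1}:\ell_\infty^n\to\ell_2^n$ has norm at most $1$, since $\|y\|_2\le\sqrt n\|y\|_\infty$. The product is $n^{-1/2}I_n$, with Hilbert–Schmidt norm $1$. The obstacle is that $\|Ov\|_\infty=1$ for some unit vectors $v$, for instance for the rows of $O$. A typical $v$ has a much smaller $\|Ov\|_\infty$, and a $v$ that is bad for one rotation is not bad for most others. An $\ell_1$-sum of copies of $\ell_\infty^n$ lets us average over rotations.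

Let $n$ be a power of $2$, let $Q=n^{-1/2}(w_{rs})$, $w_{rs}=\pm1$, be the normalized Walsh–Hadamard matrix, which is orthogonal, and let $O_1,\dots,O_m$, $m=2^n$, enumerate the matrices $QD_\epsilon$ with $D_\epsilon=\mathrm{diag}(\epsilon)$, $\epsilon\in\{\pm1\}^n$.

*The case $n=4$, $v=\frac12(1,1,1,1)$.* Here $\|QD_\epsilon v\|_\infty=\frac14\max_r|\sum_sw_{rs}\epsilon_s|$. The rows of $(w_{rs})$ and their negatives are the eight sign vectors with an even number of minus signs. If $\epsilon$ is one of them, the maximum is $4$. If $\epsilon$ has an odd number of minus signs, every sum is $\pm2$. So $\|O_iv\|_\infty$ is $1$ for half of the $i$ and $\frac12$ for the other half, with average $\frac34$.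

**Lemma 5.** For all $v\in\ell_2^n$,
$$\frac1m\sum_{i=1}^m\|O_iv\|_\infty\le\sqrt{\frac{2\log(2n)}n}\ \|v\|_2 .\tag{2}$$

*Proof.* We may assume $v\ne 0$. Let $\epsilon$ be uniform on $\{\pm1\}^n$, $X_r=(QD_\epsilon v)_r=n^{-1/2}\sum_sw_{rs}\epsilon_sv_s$ and $\sigma=\|v\|_2/\sqrt n$. By independence and $\cosh a\le e^{a^2/2}$,
$$\mathbb E e^{\pm tX_r}=\prod_s\cosh(tn^{-1/2}v_s)\le e^{t^2\sigma^2/2} .$$
By Jensen's inequality, for $t>0$,
$$e^{t\,\mathbb E\max_r|X_r|}\le\mathbb E\,e^{t\max_r|X_r|}\le\sum_r\mathbb E(e^{tX_r}+e^{-tX_r})\le2n\,e^{t^2\sigma^2/2}.$$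
So $\mathbb E\max_r|X_r|\le\frac{\log(2n)}t+\frac{t\sigma^2}2$, and $t=\sqrt{2\log(2n)}/\sigma$ gives $\sigma\sqrt{2\log(2n)}$. $\square$

Now consider $\ell_1^m(\ell_\infty^n)$, the space of $m$-tuples $(y_i)$ in $\ell_\infty^n$ with norm $\sum_i\|y_i\|_\infty$, and put
$$B_i=n^{-1/2}O_i^{-1},\qquad A_0v=\tfrac1m(O_iv)_{i\le m},\qquad B_0(y_i)=\sum_iB_iy_i .$$
Then $\|A_0\|\le\sqrt{2\log(2n)/n}$ by (2), and $\|B_0\|\le\max\|B_i\|\le1$, while $B_0A_0=\frac1m\sum_iB_iO_i=n^{-1/2}I_n$ has Hilbert–Schmidt norm $1$. So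
$$h\big(\ell_1^m(\ell_\infty^n)\big)\ge\sqrt{n/(2\log(2n))}\longrightarrow\infty .$$
The two ingredients $\ell_1$ and $\ell_\infty^n$ are uniformly HS, their combination is not.

It remains to find this picture in $\mathfrak J(Z)$. Half of it is free: by (F3) the translates $T_{p_i}j$ of one copy $j$ of $\ell_\infty^n$ give $(y_i)\mapsto\sum_iT_{p_i}jy_i$, of norm at most $1$ by the triangle inequality. The other half is the operator $B$: we need *one* Lipschitz map $f:Z\to\ell_2^n$ that acts as $B_i$ on the $i$-th translate, with a Lipschitz constant independent of $m=2^n$. This is possible because Lipschitz functions with disjoint supports can be added at almost no cost.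

## 7. Planting the rotated copies along a ray

**Proposition 6.** Let $n$ be a power of $2$, $Z\ne0$, and let $j:\ell_\infty^n\to\mathfrak J(Z)$ be linear with $\lambda^{-1}\|y\|\le\|jy\|\le\|y\|$. Then
$$h(\mathfrak J(Z))\ \ge\ \frac1{3\lambda}\sqrt{\frac n{2\log(2n)}} .$$

*Proof.* **Step 1: bounded support.** We arrange that the copy of $\ell_\infty^n$ uses only points in a ball, so that its translates can be separated. For $\eta>0$ choose $x_k\in\mathrm{span}\{\delta_x:x\in Z\}$ with $\|x_k-je_k\|\le\eta$, and let $j'y=\sum y_kx_k$. Then $\|j'-j\|\le n\eta$, so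
$$(\lambda^{-1}-n\eta)\|y\|\le\|j'y\|\le(1+n\eta)\|y\| .$$
For small $\eta$, $j'/(1+n\eta)$ satisfies the hypothesis with $\lambda'=(1+n\eta)/(\lambda^{-1}-n\eta)$, and $\lambda'\to\lambda$ as $\eta\to0$. So it suffices to prove the inequality when
$$j(\ell_\infty^n)\subset\mathrm{span}\{\delta_x:\|x\|\le R\}\quad\text{for some }R>0 .$$

**Step 2: a localized left inverse of $j$.** We want a Lipschitz map $Z\to\ell_\infty^n$ of bounded support whose linearization inverts $j$. On $j(\ell_\infty^n)$ the functional $jy\mapsto y_k$ has norm at most $\lambda$. By Hahn–Banach and $\mathfrak J(Z)^*=\mathrm{Lip}_0(Z)$ it extends to some $\beta_k\in\mathrm{Lip}_0(Z)$ with $\mathrm{Lip}(\beta_k)\le\lambda$. Then $\beta=(\beta_k):Z\to\ell_\infty^n$ is $\lambda$-Lipschitz, $\beta(0)=0$, and $\hat\beta j=I$. Let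
$$\chi(x)=\max\big(0,\min(1,2-\|x\|/R)\big),\qquad\tilde\beta=\chi\beta .$$
So $\tilde\beta=\beta$ on $\{\|x\|\le R\}$ and $\tilde\beta=0$ on $\{\|x\|\ge2R\}$. Moreover $\mathrm{Lip}(\tilde\beta)\le3\lambda$: if one of the two points, say $y$, has norm at most $2R$, then $\|\beta(y)\|\le2R\lambda$, and since $\chi$ is $R^{-1}$-Lipschitz,
$$\|\tilde\beta(x)-\tilde\beta(y)\|\le\chi(x)\|\beta(x)-\beta(y)\|+|\chi(x)-\chi(y)|\,\|\beta(y)\|\le\lambda\|x-y\|+R^{-1}\|x-y\|\cdot2R\lambda .$$
If both norms exceed $2R$, both values are $0$.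

**Step 3: one Lipschitz map carrying all the $B_i$.** We place a copy of $\tilde\beta$ at far-apart points and follow it by a different $B_i$ at each. Let $O_i$, $B_i$, $m$ be as in Section 6, fix a unit vector $e\in Z$, put $p_i=5Ri\,e$ for $1\le i\le m$, and
$$f(x)=\sum_{i=1}^mg_i(x),\qquad g_i(x)=B_i\tilde\beta(x-p_i)\in\ell_2^n .$$
Since $\|B_i\|\le1$, each $g_i$ is $3\lambda$-Lipschitz. It vanishes outside the interior of the closed ball $U_i=B(p_i,2R)$. The centers are at distance at least $5R>4R$ from each other and from $0$, so the $U_i$ are pairwise disjoint and do not contain $0$. In particular $f(0)=0$.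

We claim $\mathrm{Lip}(f)\le3\lambda$, with no loss from the summation. If $x,y$ do not lie in two different balls, then $f(x)-f(y)=g_i(x)-g_i(y)$ for some $i$, and the bound is clear. Let $x\in U_i$, $y\in U_j$, $i\ne j$. Since $y\notin U_i$, the segment $[x,y]$ contains a point $w$ with $\|w-p_i\|=2R$. There $g_i(w)=0$, as $w$ is on the boundary of $U_i$, and $g_l(w)=0$ for $l\ne i$, as $w\notin U_l$. Since $f(x)=g_i(x)$ and $f(y)=g_j(y)$,
$$\|f(x)-f(y)\|\le\|g_i(x)-g_i(w)\|+\|g_j(w)-g_j(y)\|\le3\lambda\big(\|x-w\|+\|w-y\|\big)=3\lambda\|x-y\| .$$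
Let $B=\hat f:\mathfrak J(Z)\to\ell_2^n$. Then $\|B\|\le3\lambda$.

**Step 4: the operator into $\mathfrak J(Z)$.** We average the rotated and translated copies:
$$Av=\frac1m\sum_{i=1}^mT_{p_i}\,j\,O_iv,\qquad v\in\ell_2^n .$$
As $T_{p_i}$ is isometric and $\|j\|\le1$, (2) gives $\|Av\|\le\frac1m\sum\|O_iv\|_\infty\le\sqrt{2\log(2n)/n}\,\|v\|_2$.

**Step 5: the composition.** We check that $B$ acts as $B_i$ on the $i$-th translate. If $\|x\|\le R$, then $x+p_i$ and $p_i$ lie in $U_i$ and in no other ball, so
$$BT_{p_i}\delta_x=f(x+p_i)-f(p_i)=B_i\tilde\beta(x)-B_i\tilde\beta(0)=B_i\beta(x)=B_i\hat\beta\,\delta_x .$$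
By Step 1, $jy$ is a combination of such $\delta_x$, so $BT_{p_i}j=B_i\hat\beta j=B_i$. Hence
$$BA=\frac1m\sum_iB_iO_i=n^{-1/2}I_n,\qquad\|BA\|_{HS}=1,$$
and $1\le h(\mathfrak J(Z))\|A\|\|B\|\le h(\mathfrak J(Z))\cdot3\lambda\sqrt{2\log(2n)/n}$. $\square$

## 8. The counterexample $\ell_\infty$

*Proof of Theorem B.* Section 1 gave the extension property with $C=1$ for $\ell_\infty$ and $\ell_\infty^d$. Since $\ell_\infty\supset\ell_\infty^n$ isometrically, Lemma 4 provides, for all $n$ and $\varepsilon\in(0,1)$, a linear map $u$ from $\ell_\infty^n$ into $\mathfrak J(\ell_\infty)$ with $(1-\varepsilon)\|y\|\le\|uy\|\le(1+\varepsilon)\|y\|$. Then $j=u/(1+\varepsilon)$ satisfies the hypothesis of Proposition 6 with $\lambda=(1+\varepsilon)/(1-\varepsilon)$. Letting $n=2^k\to\infty$ we get $h(\mathfrak J(\ell_\infty))=\infty$, and $\mathfrak J(\ell_\infty)$ is not HS by Lemma 1.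

For the quantitative form let $d\ge2$ and let $n$ be the largest power of $2$ with $n\le d$. Then $d/2\le n\le d$ and $\ell_\infty^d\supset\ell_\infty^n$. The same argument with $\varepsilon\to0$ gives
$$h(\mathfrak J(\ell_\infty^d))\ge\frac13\sqrt{\frac n{2\log(2n)}}\ge\frac13\sqrt{\frac d{4\log(2d)}}=\frac16\sqrt{\frac d{\log(2d)}} .\qquad\blacksquare$$

This disproves the "if" direction of the conjecture.

*Proof of Theorem C(1).* If $\mathfrak J(Z)$ contains the $\ell_\infty^n$ uniformly, with constant $\lambda$, apply Proposition 6 with $n=2^k\to\infty$ to get $h(\mathfrak J(Z))=\infty$, so $\mathfrak J(Z)$ is not HS. By Maurey–Pisier, a space that does not contain the $\ell_\infty^n$ uniformly has finite cotype. $\blacksquare$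

## 9. Infinite-dimensional spaces

We prove Theorem C(2). Section 5 settles $Z$ when $Z$ itself is not HS, for instance $Z=\ell_2$; Proposition 6 settles $Z$ when $\mathfrak J(Z)$ contains the $\ell_\infty^n$ uniformly. The space $Z=\ell_1$ is HS, and we now show that $\mathfrak J(\ell_1)$ nevertheless contains the $\ell_\infty^n$ uniformly.

Let $Y=\ell_1^\Sigma$ with $\Sigma=\{\pm1\}^N$, and let $T:Y\to\ell_\infty^N$ be the linear map with $Te_\sigma=\sigma$. Then $\|T\|=1$, and $T$ maps the closed unit ball of $Y$ *onto* that of $\ell_\infty^N$, because $[-1,1]^N$ is the convex hull of $\Sigma$. So $\ell_\infty^N$ is a quotient of $Y$, and we want to lift elements from $\mathfrak J(\ell_\infty^N)$ to $\mathfrak J(Y)$. There is a linear right inverse of $T$,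
$$Sy=2^{-N}\sum_{\sigma\in\Sigma}\langle\sigma,y\rangle e_\sigma,\qquad TSy=2^{-N}\sum_\sigma\langle\sigma,y\rangle\sigma=y,$$
but lifting along $S$ alone gives only bounds with a factor $\|S\|$, which is not bounded in $N$. Indeed for $y=(1,\dots,1)$, $\|Sy\|=\mathbb E|X|$ with $X=\sum_k\sigma_k$, $\sigma$ uniform on $\Sigma$. Hölder's inequality gives $\mathbb EX^2\le(\mathbb E|X|)^{2/3}(\mathbb EX^4)^{1/3}$, and $\mathbb EX^2=N$, $\mathbb EX^4=3N^2-2N\le3N^2$, so $\|S\|\ge\sqrt{N/3}$. The remedy is to average over $\ker T$ first: after that, a Lipschitz function on $Y$ is a function on the quotient plus a linear function. We then need functionals on functions on $\mathbb R^N$ that ignore linear functions; second differences do that.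

**Lemma 7.** There are $M_1,\dots,M_N\in\mathrm{Lip}_0(Y)^*=\mathfrak J(Y)^{**}$ with $\max|c_k|\le\|\sum c_kM_k\|\le2\max|c_k|$ for all real $c_k$. Hence $\mathfrak J(Y)$ contains $\ell_\infty^N$ $(2+\varepsilon)$-isomorphically for each $\varepsilon>0$.

*Proof.* **Step 1: functionals on $\mathbb R^N$ that ignore linear functions.** For continuous $\Psi:\mathbb R^N\to\mathbb R$ let
$$n_k(\Psi)=2^{-N}\int_{[-1,1]^N}\Big[\tfrac12\Psi(y^{k,1})+\tfrac12\Psi(y^{k,-1})-\Psi(y^{k,0})\Big]dy,$$
where $y^{k,t}$ is $y$ with its $k$-th coordinate replaced by $t$. The bracket vanishes for linear $\Psi$, so $n_k(\text{linear})=0$. For $\Psi(y)=|y_l|$ the bracket is $1$ if $l=k$ and $0$ if $l\ne k$, so $n_k(|y_l|)=\delta_{kl}$.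

We claim: if $\Psi$ is $L$-Lipschitz for the $\ell_\infty^N$ norm, then
$$\Big|\sum_kc_kn_k(\Psi)\Big|\le L\max_k|c_k| .\tag{3}$$
Since $\Psi$ is absolutely continuous on lines, with the other coordinates fixed,
$$\int_{-1}^1\mathrm{sgn}(t)\,\partial_k\Psi(y^{k,t})\,dt=\Psi(y^{k,1})+\Psi(y^{k,-1})-2\Psi(y^{k,0}),$$
which is the integral of the bracket over $y_k\in[-1,1]$. By Fubini, $n_k(\Psi)=2^{-N}\int_{[-1,1]^N}\mathrm{sgn}(y_k)\,\partial_k\Psi(y)\,dy$. By Rademacher's theorem $\Psi$ is differentiable at almost every $y$, and there $\sum_kc_k\,\mathrm{sgn}(y_k)\,\partial_k\Psi(y)$ is the derivative of $\Psi$ in the direction $(c_k\,\mathrm{sgn}(y_k))_k$, of $\ell_\infty$-norm at most $\max|c_k|$. So it is at most $L\max|c_k|$ in absolute value, and averaging over the cube gives (3).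

**Step 2: definition and upper bound.** We lift the $n_k$ to $Y$, averaging over the kernel first. Let $G=\ker T$ and
$$M_k(\varphi)=n_k\big((A_G\varphi)\circ S\big),\qquad\varphi\in\mathrm{Lip}_0(Y),$$
which is linear in $\varphi$. Let $\mathrm{Lip}(\varphi)\le1$. By (1), $A_G\varphi|_G$ is a linear functional of norm at most $1$; let $\Lambda\in Y^*$ be an extension with $\|\Lambda\|\le1$, and put $\psi=A_G\varphi-\Lambda$. By (1), for $z'\in G$,
$$\psi(x+z')=(A_G\varphi)(x)+(A_G\varphi)(z')-\Lambda x-\Lambda z'=\psi(x).$$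
So $\psi$ is constant on the cosets of $G=\ker T$, and as $T$ is onto, $\psi=\Psi\circ T$ for a function $\Psi$ on $\mathbb R^N$. Also $\psi$ is $2$-Lipschitz. Then $\Psi$ is $2$-Lipschitz on $\ell_\infty^N$: given $u,v$, choose $x$ with $Tx=v$ and, since $T$ maps ball onto ball, $d$ with $Td=u-v$ and $\|d\|\le\|u-v\|$; then $|\Psi(u)-\Psi(v)|=|\psi(x+d)-\psi(x)|\le2\|u-v\|$.

Now $\Lambda\circ S$ is linear, so $n_k(\Lambda\circ S)=0$, and $\psi\circ S=\Psi\circ TS=\Psi$. Hence $M_k(\varphi)=n_k(\Psi)$. The right inverse $S$ has disappeared from the estimate. By (3) with $L=2$, $|\sum c_kM_k(\varphi)|\le2\max|c_k|$.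

**Step 3: lower bound.** We test on suitable functions. Let $\eta_l(x)=|(Tx)_l|$. Since $\|T\|=1$, $\eta_l$ is in the unit ball of $\mathrm{Lip}_0(Y)$. It is $G$-invariant and vanishes on $G$, so $A_G\eta_l(x)=m[\eta_l(x+z)-\eta_l(z)]=\eta_l(x)$. As $TS$ is the identity, $M_k(\eta_l)=n_k(|y_l|)=\delta_{kl}$. Hence $\|\sum_kc_kM_k\|\ge|c_l|$ for each $l$.

**Step 4: descent to $\mathfrak J(Y)$.** PLR applied to $\mathrm{span}\{M_k\}$ gives a copy of $\ell_\infty^N$ in $\mathfrak J(Y)$ with constant $2(1+\varepsilon')/(1-\varepsilon')$, which is at most $2+\varepsilon$ for small $\varepsilon'$. $\square$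

*Proof of Theorem C(2).* Let $\dim Z=\infty$. We distinguish whether or not $Z$ contains the $\ell_1^n$ uniformly, that is, whether for some $\lambda_0$ and every $n$ there are a subspace $E\subset Z$ and a linear isomorphism $V:E\to\ell_1^n$ with $\|V\|\|V^{-1}\|\le\lambda_0$.

**Case 1: $Z$ contains the $\ell_1^n$ uniformly.** Here we find copies of $\ell_\infty^N$ in $\mathfrak J(Z)$. Given $N$, take $E$ and $V$ for $n=2^N$. By (F2), $\mathfrak J(E)\subset\mathfrak J(Z)$ isometrically. By (F1), $\delta_x\mapsto\delta_{Vx}$ extends to a linear isomorphism of $\mathfrak J(E)$ onto $\mathfrak J(\ell_1^{2^N})$ of norm at most $\|V\|$ whose inverse has norm at most $\|V^{-1}\|$. By Lemma 7, $\mathfrak J(Z)$ contains a $3\lambda_0$-isomorphic copy of $\ell_\infty^N$. This holds for all $N$, so $\mathfrak J(Z)$ is not HS by Theorem C(1).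

**Case 2: $Z$ does not contain the $\ell_1^n$ uniformly.** Here linear maps suffice. Recall that $Z$ is $K$-convex if the projections $\Phi\mapsto\sum_{i\le n}\mathbb E[\epsilon_i\Phi]\,\epsilon_i$ on $L_2(\{\pm1\}^n;Z)$ are bounded uniformly in $n$. By Pisier (Ann. of Math. 115 (1982)), $Z$ is $K$-convex. By Figiel–Tomczak-Jaegermann (Israel J. Math. 33 (1979)) there is then $c<\infty$ such that for each $n$ there are $E_n\subset Z$, an isomorphism $V:\ell_2^n\to E_n$ with $\|V\|\|V^{-1}\|\le2$, and a projection $P$ of $Z$ onto $E_n$ with $\|P\|\le c$.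

Let $A=D\circ V:\ell_2^n\to\mathfrak J(Z)^{**}$ with $D$ from Lemma 4, so $\|A\|\le\|V\|$. Let $B:\mathfrak J(Z)\to\ell_2^n$ be the linearization of $V^{-1}P$, so $\|B\|\le c\|V^{-1}\|$. The coordinate functionals $b_i$ of $B$ are the coordinates of the linear map $V^{-1}P$, so $b_i\in Z^*$, and Lemma 4 gives for $y\in\ell_2^n$
$$(B^{**}Ay)_i=D_{Vy}(b_i)=b_i(Vy)=(V^{-1}PVy)_i=y_i .$$
So $B^{**}A=I_n$. If $h(\mathfrak J(Z))$ were finite, Lemma 3 would give $\sqrt n\le h(\mathfrak J(Z))\|V\|\,c\,\|V^{-1}\|\le2c\,h(\mathfrak J(Z))$ for every $n$, which is impossible. So $h(\mathfrak J(Z))=\infty$, and $\mathfrak J(Z)$ is not HS by Lemma 1. $\blacksquare$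

The "if" direction of the conjecture therefore fails for $\ell_\infty(\Gamma)$ with $\Gamma$ infinite and for $c_0$, by Section 1. It also fails for $C(K)$ with $K$ an infinite compact metric space. These spaces, like $c_0$, are absolute Lipschitz retracts by Lindenstrauss (Michigan Math. J. 1964), and this gives the extension property with a uniform constant: if $\rho:\ell_\infty(\Gamma)\to Z$ is a Lipschitz retraction for some isometric embedding $Z\subset\ell_\infty(\Gamma)$, extend that embedding coordinatewise to a $1$-Lipschitz map $W\to\ell_\infty(\Gamma)$, compose with $\rho$, and then apply $f$; the constant is $\mathrm{Lip}(\rho)$ for every $W$.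

## 10. Finite dimensions two and higher

By Theorem C(2), $\mathfrak J(Z)$ can be HS only if $\dim Z<\infty$, and then the extension property always holds. For $\dim Z=1$ both sides of the conjecture are true, by Theorem C(3). For fixed $2\le d<\infty$ and $\dim Z=d$, the equivalence in the conjecture holds exactly if $\mathfrak J(\mathbb R^d)$ is HS. The norm on $\mathbb R^d$ does not matter here, since equivalent norms give isomorphic free spaces and the HS property passes to isomorphic spaces. These notes do not decide whether $\mathfrak J(\mathbb R^d)$ is HS. By Theorem C(1) a positive answer would force $\mathfrak J(\mathbb R^d)$ to have finite cotype, and by Theorem B the constant for $\ell_\infty^d$ would be at least $\frac16\sqrt{d/\log(2d)}$.
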